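# The circular chromatic number of the integers with distances $x,\ y,\ y-x,\ y+x$

## 1. Different parity: four colors are enough

Let $D$ be a set of positive integers. The **distance graph** $G(\mathbb Z,D)$ has vertex set $\mathbb Z$, and $u,v$ are adjacent when $|u-v|\in D$. In these notes
$$D=\{x,\;y,\;y-x,\;y+x\},\qquad 0<x<y ,$$
and until further notice $\gcd(x,y)=1$. We want to color the integers so that any two at a distance in $D$ get colors that are far apart on a circle.

**Definition (circular coloring).** For integers $k\ge 2d\ge 2$, a $(k,d)$-coloring of a graph $G$ is a map $c:V(G)\to\{0,1,\dots,k-1\}$ with $d\le|c(u)-c(v)|\le k-d$ for every edge $uv$. The circular chromatic number is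
$$\chi_c(G)=\inf\{k/d:\ G\text{ has a }(k,d)\text{-coloring}\}.$$
We write $\chi_c(\mathbb Z,D)$ and $\chi(\mathbb Z,D)$ for the circular and ordinary chromatic numbers of $G(\mathbb Z,D)$.

A $(k,1)$-coloring is an ordinary proper $k$-coloring. In general, put the $k$ colors on a circle of length $k$; adjacent vertices must be at circular distance at least $d$. Rescale to length $1$, and let $\|z\|$ be the distance from a real $z$ to the nearest integer, which makes sense for $z\in\mathbb R/\mathbb Z$. A $(k,d)$-coloring $c$ then gives $F=c/k$ with values in $\mathbb R/\mathbb Z$ and $\|F(u)-F(v)\|\ge d/k$ on edges. The question becomes how large the minimum separation can be. It is known that $\lceil\chi_c(\mathbb Z,D)\rceil=\chi(\mathbb Z,D)$.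

*Example.* The five-cycle has a $(5,2)$-coloring $0,2,4,1,3$: consecutive colors differ by $2$ or $3$. So $\chi_c(C_5)\le 5/2$, although $\chi(C_5)=3$.

**The lower bound 4.** The integers $0,x,y,x+y$ have pairwise differences $x,\,y,\,x+y,\,y-x,\,y,\,x$, so they form a $K_4$. In a $(k,d)$-coloring their four colors cut the circle of length $k$ into four gaps, each at least $d$. Hence $k\ge4d$ and $\chi_c(\mathbb Z,D)\ge 4$ always.

**Unrolling to the plane.** The set $D$ is easier to see in two dimensions. Let $K$ be the **king graph** on $\mathbb Z^2$: distinct $u,v$ are adjacent iff $u-v\in\{-1,0,1\}^2$. A **block** is a set $\{i,i+1\}\times\{j,j+1\}$; it induces a $K_4$, and every edge of $K$ lies in a block. Put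
$$\pi(i,j)=ix+jy,\qquad p=(y,-x).$$
A map $f$ on $\mathbb Z^2$ is called $p$-periodic if $f(v+p)=f(v)$ for all $v$.

**Lemma A.** Let $\gcd(x,y)=1$. Then $\pi:\mathbb Z^2\to\mathbb Z$ is onto with kernel $\mathbb Zp$. If $u,v$ are adjacent in $K$, then $|\pi(u)-\pi(v)|\in D$. Conversely, if $|m-n|\in D$, then $m=\pi(u)$ and $n=\pi(v)$ for some $u,v$ adjacent in $K$. So colorings of $G(\mathbb Z,D)$ are the same as $p$-periodic colorings of $K$.

*Proof.* Onto: $\gcd(x,y)=1$. If $ix+jy=0$, then $y\mid ix$, so $y\mid i$; writing $i=ym$ gives $j=-xm$. The values of $\pi$ on the nonzero vectors of $\{-1,0,1\}^2$ are $\pm x,\ \pm y,\ \pm(x+y),\ \pm(y-x)$, which are exactly the numbers $\pm r$ with $r\in D$. This gives the statement on adjacent $u,v$. Conversely, if $|m-n|\in D$, choose $v$ with $\pi(v)=n$ and a nonzero $e\in\{-1,0,1\}^2$ with $\pi(e)=m-n$, and put $u=v+e$. A map on $\mathbb Z$ pulls back along $\pi$ to a $p$-periodic map, and a $p$-periodic map descends to $\mathbb Z$ because $\ker\pi=\mathbb Zp$; edges correspond to edges in both directions. $\square$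

**Proposition B (different parity).** If $\gcd(x,y)=1$ and $x,y$ have different parity, then $\chi_c(\mathbb Z,D)=\chi(\mathbb Z,D)=4$.

*Proof.* By the $K_4$ above, it suffices to find a $p$-periodic proper coloring of $K$ with colors in $\mathbb Z_4$.

Suppose $y$ is even and $x$ odd. Choose a $y$-periodic sequence of signs $\eta_i\in\{1,-1\}$ whose sum over a period is $\sigma\equiv2\pmod4$: all signs $+1$ if $y\equiv 2\pmod 4$, exactly one $-1$ per period if $y\equiv0\pmod4$. Let $V_{i+1}-V_i=\eta_i$ and $b(i,j)=V_i+2j \bmod 4$. Then $b(i+y,j-x)=b(i,j)+\sigma-2x\equiv b(i,j)$, since $2x\equiv2\pmod 4$. Along vertical, horizontal and diagonal edges $b$ changes by $\pm2$, $\pm1$, $\pm1\pm2$, never by $0$ modulo $4$.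

Suppose $x$ is even and $y$ odd. Do the same with rows and columns exchanged: take $x$-periodic signs with sum $\sigma\equiv2\pmod4$ over a period, let $U$ have these differences, and put $b(i,j)=U_j+2i\bmod4$. Then $b(i+y,j-x)=b(i,j)-\sigma+2y\equiv b(i,j)$, and the edges are checked as before. $\square$

*Example.* For $(x,y)=(1,2)$ we have $D=\{1,2,3\}$, and $V_i=i$ gives $b(i,j)=i+2j=\pi(i,j)$. The coloring is $n\mapsto n\bmod 4$.

**What changes when both are odd.** The construction needs a sum of $y$ signs (or of $x$ signs) to be $2$ modulo $4$. A sum of an odd number of signs is odd, so now the coloring always fails to close up around the cylinder $\mathbb Z^2/\mathbb Zp$, by an odd amount. The mismatch has to be spread over the circle by making the separation slightly less than a quarter. How much separation does this cost?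

## 2. Both odd: small cases and the exact value

The survey "From Rainbow To The Lonely Runner: A Survey On Coloring Parameters Of Distance Graphs" asks, as its Problem 1, for the values of $\chi_c(\mathbb Z,D)$ when $x,y$ are both odd and $x\ne1$, or when one of them is a multiple of $4$ and the other is odd. Proposition B settles the second branch, with value $4$. For $x,y$ both odd it is known that $\chi(\mathbb Z,D)=5$, and for $x=1$ and odd $y\ge3$ that $\chi_c(\mathbb Z,D)=\frac{4y-2}{y-1}$. We determine all the odd cases, using neither of these two facts.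

*The pair $(1,3)$.* Here $D=\{1,2,3,4\}$. The integers $0,1,2,3,4$ form a $K_5$, so $k\ge5d$ as before, and $n\mapsto n\bmod5$ is a $(5,1)$-coloring. Hence $\chi_c=5$.

*The pair $(3,5)$.* Here $D=\{2,3,5,8\}$. Try $c(n)=2n\bmod13$. The distances $2,3,5,8$ are sent to $4,6,10,3$ modulo $13$, all in $[3,10]$. So this is a $(13,3)$-coloring, and $\chi_c\le 13/3$.

For odd integers $1\le x<y$ put
$$L=\begin{cases}2y+x,& x\equiv3\pmod4,\\ 2y+x-2,& x\equiv1\pmod4,\end{cases}\qquad d_0=\frac{L-1}4=\Big\lfloor\frac{2y+x-1}4\Big\rfloor. \tag{1}$$
Since $2y\equiv2\pmod4$, both lines give $L\equiv1\pmod4$, so $d_0$ is an integer. The floor formula holds because $2y+x-1$ equals $L-1$ in the first case and $L+1=4d_0+2$ in the second. Also $L\ge5$: for $x=1$, $L=2y-1\ge5$, and for $x\ge3$, $L\ge 2\cdot5+3-2$.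

**Theorem 1.** Let $1\le x<y$ be odd and coprime, $D=\{x,y,y-x,y+x\}$. Then
$$\chi_c(\mathbb Z,D)=\frac L{d_0}=4+\frac1{\lfloor(2y+x-1)/4\rfloor}=\begin{cases}\dfrac{4(2y+x)}{2y+x-1},&x\equiv3\pmod4,\\[3mm]\dfrac{4(2y+x-2)}{2y+x-3},&x\equiv1\pmod4,\end{cases}$$
and the infimum is attained by an $(L,d_0)$-coloring.

The forms agree because $L=4d_0+1$. For $x=1$ the value is $\frac{4(2y-1)}{2y-2}=\frac{4y-2}{y-1}$. The pairs $(3,5)$, $(5,7)$, $(5,9)$ give $13/3$, $17/4$, $21/5$.

**Theorem 2 (cylindrical king graphs, no coprimality).** Let $1\le x<y$ be odd and $p=(y,-x)$. The largest $\rho$ for which there is $F:\mathbb Z^2\to\mathbb R/\mathbb Z$ with $F(v+p)=F(v)$ and $\|F(u)-F(v)\|\ge\rho$ for all edges $uv$ of $K$ is $\rho=d_0/L$.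

**Corollary 3 (all $x<y$).** Let $0<x<y$, $g=\gcd(x,y)$, $x'=x/g$, $y'=y/g$. Then $\chi_c(\mathbb Z,\{x,y,y-x,y+x\})$ equals $4$ if $x',y'$ have different parity, and $4+1/\lfloor(2y'+x'-1)/4\rfloor$ if both are odd.

**Theorem 4 (when a linear coloring is optimal).** Let $1\le x<y$ be odd and coprime, and $\kappa(D)=\max_{\tau\in\mathbb R}\min_{r\in D}\|\tau r\|$. Then $\chi_c(\mathbb Z,D)=1/\kappa(D)$ if and only if $x\equiv3\pmod4$, or $x=1$, or $y=x+2$.

## 3. Linear colorings, and why they fail at $(5,9)$

The colorings found by hand in Section 2 were linear, $F(n)=\tau n \bmod 1$: we had $\tau=1/5$ and $\tau=2/13$. The first thing to try is therefore to look for the best $\tau$, that is, to compute $\kappa(D)$. This already fails for $(5,9)$, where $D=\{4,5,9,14\}$ and Theorem 1 promises separation $5/21$.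

**No $\tau$ satisfies $\|4\tau\|,\|5\tau\|,\|9\tau\|,\|14\tau\|\ge 5/21$.** Suppose some $\tau$ does. The points $0,5\tau,9\tau,14\tau$ of the circle have pairwise differences $5\tau,9\tau,14\tau,4\tau,9\tau,5\tau$, so they cut it into four gaps of length at least $5/21=\frac14-\theta$, where $\theta=\frac1{84}$. Let $A,B\in(0,1)$ represent $5\tau,9\tau$, and let $r,s\in\{1,2,3\}$ be the numbers of gaps traversed going positively from $0$ to $5\tau$ and to $9\tau$. Then $r\ne s$, and
$$\tfrac{5r}{21}\le A\le1-\tfrac{5(4-r)}{21}=\tfrac{5r+1}{21},\qquad \tfrac{5s}{21}\le B\le\tfrac{5s+1}{21}.$$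
If $r+s=4$, then $A+B\in[\frac{20}{21},\frac{22}{21}]$ and $\|14\tau\|\le\frac1{21}$, a contradiction. So $\{r,s\}$ is $\{1,2\}$ or $\{2,3\}$. Replacing $\tau$ by $-\tau$ turns $r,s$ into $4-r,4-s$, so we may assume $\{r,s\}=\{1,2\}$. Then $A+B\in[\frac{15}{21},\frac{17}{21}]$ represents $14\tau$, the third point after $0$. Also $9A-5B$ is an integer, since $9\cdot5\tau-5\cdot9\tau=0$.

* If $r=1,\ s=2$, write $A=\frac14+a$, $B=\frac12+b$. The gaps $A$, $B-A$, $1-A-B$ give $a\ge-\theta$, $b-a\ge-\theta$, $a+b\le\theta$. Hence $2a=(a+b)-(b-a)\le2\theta$, so $a\le\theta$. Now $9a-5b=4a-5(b-a)\le9\theta$ and $9a-5b=14a-5(a+b)\ge-19\theta$. So $9A-5B=-\frac14+9a-5b$ lies in $[-\frac{40}{84},-\frac{12}{84}]$, which contains no integer.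
* If $r=2,\ s=1$, write $A=\frac12+a$, $B=\frac14+b$. The gaps $B$, $A-B$, $1-A-B$ give $b\ge-\theta$, $a-b\ge-\theta$, $a+b\le\theta$, and hence $b\le\theta$. Now $9a-5b=9(a-b)+4b\ge-13\theta$ and $9a-5b=9(a+b)-14b\le23\theta$. So $9A-5B=\frac{13}4+9a-5b$ lies in $[\frac{260}{84},\frac{296}{84}]$, strictly between $3$ and $4$. Again there is no integer.

**Where the obstruction sits.** On the plane, consider the linear maps $w(i,j)=\pm j-2i$. They change by $\pm1,\pm2,\pm3$ along edges of $K$, and they are $p$-periodic modulo $2y\pm x$. If the modulus has the form $M=4d+1$, then multiplying by $d$ turns the changes $1,2,3$ into $d,2d,3d=M-d-1$, all in $[d,M-d]$, which gives an $(M,d)$-coloring with ratio $4+1/d$. A larger $M$ is better. For $(5,9)$ the sign $+$ gives $M=23\equiv3\pmod 4$, the wrong residue. The sign $-$ gives $M=13$, hence ratio $13/3$. We would like a modulus in between, namely $21$, but a fixed sign does not allow it.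

## 4. Bending the coloring: the upper bound

The way out is to let the sign vary from row to row. The vertical change must be $\pm1$, but nothing forces it to be the same everywhere; only periodicity matters. If the signs are $x$-periodic with sum $\sigma$ over a period, the modulus becomes $2y+\sigma$. We want $2y+\sigma\equiv1\pmod4$, that is $\sigma\equiv3\pmod 4$, with $\sigma$ as large as possible. So $\sigma=x$ if $x\equiv3$, and $\sigma=x-2$ if $x\equiv1$; then $2y+\sigma=L$.

**Construction.** *This step builds a $p$-periodic map with separation $d_0/L$; it does not use coprimality.* Let $1\le x<y$ be odd. Choose an $x$-periodic sequence $\varepsilon_j\in\{1,-1\}$, $j\in\mathbb Z$: all $\varepsilon_j=1$ if $x\equiv3\pmod4$, exactly one $-1$ per period if $x\equiv1\pmod4$. (For $x=1$ this means that all $\varepsilon_j=-1$.) Let $U:\mathbb Z\to\mathbb Z$ satisfy $U_{j+1}-U_j=\varepsilon_j$ and put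
$$w(i,j)=U_j-2i \bmod L,\qquad c=d_0w\bmod L\in\{0,\dots,L-1\}. \tag{2}$$

*Periodicity.* $w(i+y,j-x)=U_j-\sigma-2i-2y=U_j-2i-L\equiv w(i,j)\pmod L$.

*Edges.* Along horizontal, vertical and diagonal edges $w$ changes by $\pm2$, $\pm1$, $\pm1\pm2$, always an element of $\{\pm1,\pm2,\pm3\}$. Since $L=4d_0+1$, the numbers $d_0,\ 2d_0,\ 3d_0=L-d_0-1$ lie in $[d_0,L-d_0]$. This interval is symmetric under $z\mapsto L-z$. So $d_0\le|c(u)-c(v)|\le L-d_0$ for every edge $uv$ of $K$.

**Conclusion for $\mathbb Z$.** If $\gcd(x,y)=1$, then by Lemma A the map $c$ descends to an $(L,d_0)$-coloring of $G(\mathbb Z,D)$. Hence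
$$\chi_c(\mathbb Z,D)\le\frac L{d_0}=\frac{4L}{L-1}. \tag{3}$$

*Example $(5,9)$.* Take $U_0,\dots,U_5=0,1,2,3,4,3$ and $U_{j+5}=U_j+3$, with $L=21$, $d_0=5$. Since $\pi(2n,-n)=10n-9n=n$, the coloring of $\mathbb Z$ is $c(n)=5(U_{-n}-4n)\bmod21$. Explicitly $c(0),\dots,c(4)=0,6,2,19,15$ and $c(n+5)\equiv c(n)+11$. Check it directly. The change over distance $5$ is $11$. The change over distance $4$ is $15$ for $n\equiv0,2,3,4\pmod5$ and $5$ for $n\equiv1\pmod 5$. Adding $11$ once gives $5$ or $16$ for distance $9$, and adding it twice gives $16$ or $6$ for distance $14$. All these lie in $[5,16]$.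

## 5. A base 4-coloring and a height function

We now need to show that no coloring does better.

**Proposition C.** Let $1\le x<y$ be odd, $p=(y,-x)$, and let $F:\mathbb Z^2\to\mathbb R/\mathbb Z$ satisfy $F(v+p)=F(v)$ and $\|F(u)-F(v)\|\ge\rho$ for all edges $uv$ of $K$. Then $\rho\le\frac{L-1}{4L}=\frac{d_0}L$.

**Proposition C implies the lower bound in Theorem 1.** If $c$ is a $(k,d)$-coloring of $G(\mathbb Z,D)$, put $F=\frac1k\,c\circ\pi$. It is $p$-periodic because $\pi(p)=0$, and by Lemma A it has separation $\rho=d/k$. So $d/k\le d_0/L$, that is, $k/d\ge L/d_0$. With (3), this proves Theorem 1 once Proposition C is proved.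

**The plan.** Every block has four colors on a circle of length $1$ with gaps barely below $\frac14$, so up to a small error each block looks like an honest 4-coloring. We split $F$ into an honest 4-coloring $b$ and a real correction $f$. Around the cylinder, $b$ fails to close up, so $f$ must make up at least a quarter. But $f$ can drop only by $\theta=\frac14-\rho$ along certain edges. A *short* walk of such edges around the cylinder then forces $\theta$ to be large.

**Reduction.** *This step restricts $\rho$ to a range where blocks are rigid.* Since $L\ge5$, $\frac{L-1}{4L}=\frac14-\frac1{4L}\ge\frac15$. So if $\rho\le\frac15$ there is nothing to prove, and we assume $\rho>\frac15$. Four points on a circle of length $1$ with pairwise distances at least $\rho$ force $4\rho\le1$. Put $\theta=\frac14-\rho\ge0$. We must show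
$$\theta\ge\frac1{4L}. \tag{4}$$

**Gap counts.** *This step reads off a color difference $t\in\{1,2,3\}$ on each edge, independently of the block used.* For adjacent $u,v$ let $\delta(u,v)\in(0,1)$ represent $F(v)-F(u)$. Choose a block containing $u,v$. Its four values cut the circle into four gaps, each at least $\rho$. Let $t(u,v)\in\{1,2,3\}$ be the number of gaps traversed going positively from $F(u)$ to $F(v)$. The traversed gaps give $\delta\ge t\rho$, and the remaining $4-t$ gaps give $1-\delta\ge(4-t)\rho$. Hence
$$t(u,v)\,\rho\le\delta(u,v)\le1-(4-t(u,v))\rho<(t(u,v)+1)\rho, \tag{5}$$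
where the last inequality is $1<5\rho$. So $t(u,v)=\lfloor\delta(u,v)/\rho\rfloor$, which does not mention the block. (A horizontal or vertical edge lies in two blocks, so this needed a check.)

Clearly $\delta(v,u)=1-\delta(u,v)$ and $t(v,u)=4-t(u,v)$. Let $u,v,w$ be three vertices of a block. Going positively $F(u)\to F(v)\to F(w)\to F(u)$ winds around the circle some whole number $s$ of times and traverses each of the four gaps $s$ times. So
$$\delta(u,v)+\delta(v,w)+\delta(w,u)=s,\qquad t(u,v)+t(v,w)+t(w,u)=4s. \tag{6}$$

*Example.* If a block has values $0,\ 0.24,\ 0.5,\ 0.74$, going $0\to0.5\to0.24\to0$ gives $\delta$'s $0.5,\,0.74,\,0.76$ with sum $2$, and $t$'s $2,3,3$ with sum $8$.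

**Potentials.** *This step integrates the edge data to functions on $\mathbb Z^2$.* Let $\varphi=\delta-\frac t4$. By the previous step $\varphi(v,u)=-\varphi(u,v)$, and by (6) $\varphi$ sums to $s-\frac{4s}4=0$ around every triangle inside a block. Likewise $t\bmod4$ is antisymmetric in $\mathbb Z_4$ with zero triangle sums. We claim that any such edge function $\psi$, with values in an abelian group, is a difference: $\psi(u,v)=\Psi(v)-\Psi(u)$.

First, $\psi$ sums to zero around each unit square $u,v,w,z$: insert $\psi(w,u)+\psi(u,w)=0$ and split into the triangles $u,v,w$ and $u,w,z$. Define $\Psi(0,0)=0$, extend $\Psi$ along row $0$ by summing $\psi$ over horizontal edges, and then up and down each column by summing over vertical edges. The claim holds by definition on vertical edges and in row $0$. If it holds on the horizontal edges of row $j$, then in a unit square between row $j$ and row $j\pm1$ it holds on three sides, and the zero sum gives the fourth. By induction it holds on all grid edges. Each diagonal edge is in a triangle with two grid edges, and the zero triangle sum gives the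 claim there too.

So there are $f:\mathbb Z^2\to\mathbb R$ and $b:\mathbb Z^2\to\mathbb Z_4$ with, for all adjacent $u,v$,
$$f(v)-f(u)=\varphi(u,v),\qquad b(v)-b(u)\equiv t(u,v)\pmod4. \tag{7}$$

**Properties.** *We list the only facts about $F$ that the rest of the proof uses.*

1. **(P1)** $b$ is a proper 4-coloring of $K$, because $t\in\{1,2,3\}$ is not $0$ modulo $4$.
2. **(P2)** There are constants $\lambda\in\mathbb Z_4$ and $\gamma\in\mathbb R$ with $b(v+p)=b(v)+\lambda$ and $f(v+p)=f(v)+\gamma$ for all $v$, and $\gamma\equiv-\lambda/4\pmod1$.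
3. **(P3)** Call $(u,v)$ an **arc** if $u,v$ are adjacent and $b(v)=b(u)+1$. Then $f(v)\ge f(u)-\theta$ on every arc. Consequently, if a directed walk of $\ell$ arcs leads from some $u$ to $u+p$, then $-\gamma\le\ell\theta$.

*Proof of (P2).* As $F$ is $p$-periodic, $\delta$, $t$ and $\varphi$ are invariant under translation by $p$. So for adjacent $u,v$, $b(v+p)-b(v)=b(u+p)-b(u)$ and $f(v+p)-f(v)=f(u+p)-f(u)$. Since $K$ is connected, these differences are constants $\lambda,\gamma$. On edges, $F(v)-F(u)\equiv\delta(u,v)=\frac{t(u,v)}4+\varphi(u,v)$, so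
$$F(v)-F(u)\equiv\frac{b(v)-b(u)}4+f(v)-f(u)\pmod1 .$$
Summing along paths, this holds for all $u,v$. For the pair $v,v+p$ it reads $0\equiv\frac\lambda4+\gamma$.

*Proof of (P3).* On an arc $t(u,v)\equiv1$, so $t(u,v)=1$, $\delta\ge\rho$ by (5), and $\varphi=\delta-\frac14\ge\rho-\frac14=-\theta$. Along a walk of $\ell$ arcs from $u$ to $u+p$ we get $\gamma=f(u+p)-f(u)\ge-\ell\theta$. $\square$

*Example.* For $F=c/L$ from Section 4, let $\tilde w=U_j-2i$ be the integer lift of $w$, and $\rho=d_0/L$. Assume $L>5$, so that $\rho>\frac15$. An edge along which $\tilde w$ changes by $r\in\{1,2,3\}$ has $\delta=rd_0/L$, so $t=r$ and $\varphi=\frac{rd_0}L-\frac r4=-\frac r{4L}$; by antisymmetry the same formula for $\varphi$ and the congruence $t\equiv r \pmod 4$ hold for negative $r$. So $b=\tilde w\bmod4$ and $f=-\tilde w/(4L)$ up to constants. Since $\tilde w(v+p)=\tilde w(v)-L$ and $L\equiv1\pmod 4$, we get $\lambda=-1$ and $\gamma=\frac14$.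

**Symmetries.** Let $T$ be a transposition or reflection of $\mathbb Z^2$, or a composition of these. It is a linear automorphism of $K$. Replacing $b,f,p$ by $b\circ T^{-1},\ f\circ T^{-1},\ Tp$ keeps (P1)–(P3), with the same $\lambda,\gamma,\theta$. From now on we use only (P1)–(P3), for whichever $p$ results.

## 6. Proper 4-colorings of the king graph are striped

To find short walks of arcs we need to know what $b$ can look like.

**Lemma D.** Let $b$ be a proper 4-coloring of $K$. Then either $b(i+2,j)=b(i,j)$ for all $i,j$ (*row type*), or $b(i,j+2)=b(i,j)$ for all $i,j$ (*column type*).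

*Proof.* Suppose column type fails. Then for some $i_0,j_0$ the colors $\alpha,\beta,\mu$ of column $i_0$ at heights $j_0,j_0+1,j_0+2$ have $\alpha\ne\mu$. Since $\beta$ differs from both neighbors, the three are distinct. Let $\nu$ be the fourth color.

Look at column $i_0+1$ or $i_0-1$. Its vertex at height $j_0+1$ is adjacent to all three, so it has color $\nu$. Its vertex at height $j_0+2$ is adjacent to vertices colored $\beta,\mu,\nu$, so it has color $\alpha$. Its vertex at height $j_0$ is adjacent to vertices colored $\alpha,\beta,\nu$, so it has color $\mu$. So this column reads $(\mu,\nu,\alpha)$: again three distinct colors, with $\beta$ missing. The same argument shows that its neighbors read $(\alpha,\beta,\mu)$. Iterating in both directions, the columns alternate between $(\alpha,\beta,\mu)$ and $(\mu,\nu,\alpha)$ at these heights. In particular row $j_0$ alternates $\alpha,\mu$, so it has period $2$.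

Now suppose row $j$ has period $2$ with color pair $P$. Two consecutive vertices of row $j\pm1$ lie in a block with two consecutive vertices of row $j$, which use both colors of $P$. So they use exactly the two colors of $\mathbb Z_4\setminus P$, one each. Hence row $j\pm1$ also alternates two colors and has period $2$. By induction every row has period $2$, which is row type. $\square$

**Normalization.** *This step reduces to row type with a positive period vector and $\gamma<0$.* If $b$ is of row type, reflect $j\mapsto-j$; then $p$ becomes $(y,x)$. If $b$ is of column type, transpose, so that $p$ becomes $(-x,y)$ and $b$ becomes row type; then reflect $i\mapsto-i$, so that $p$ becomes $(x,y)$. So we may assume that $b$ is of row type and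
$$p=(a,s),\qquad (a,s)\in\{(y,x),(x,y)\}. \tag{8}$$
By the last paragraph of the previous proof, consecutive rows use complementary pairs. So even rows use a pair $P$ and odd rows use $Q=\mathbb Z_4\setminus P$. Translation by $p$ takes row $0$ to row $s$, and $s$ is odd, so
$$P+\lambda=Q . \tag{9}$$
In particular $\lambda\ne0$, hence by (P2) $\gamma$ is not an integer, and $\gamma\ne0$. Here both parities enter: a base 4-coloring never closes up. The point reflection $v\mapsto-v$ turns $p$ into $-p$; going back to the vector $p$, it replaces $(\lambda,\gamma)$ by $(-\lambda,-\gamma)$. It keeps row type and the pairs $P,Q$. So we may assume $\gamma<0$.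

It remains to find short walks of arcs from some $u$ to $u+p$. The pair $P$ is either $\{0,2\}$ or $\{1,3\}$, or it consists of two cyclically consecutive colors. We treat these two cases.

## 7. Short walks when rows use opposite colors

Let $P=\{0,2\}$ or $\{1,3\}$. By (9), $\lambda$ is odd, so $\gamma\in\{-\frac14,-\frac34,-\frac54,\dots\}$.

**Describing $b$.** *This step encodes $b$ by a sequence of signs and finds its constraint.* Each row alternates two colors that differ by $2$, and colors in consecutive rows have different parity. So
$$b(i,j)=b(0,j)+2i,\qquad b(0,j+1)-b(0,j)=e_j\in\{1,-1\}.$$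
Now $b(a,j+s)=b(0,j)+\lambda$ and $a$ is odd, so $b(0,j+s)=b(0,j)+\lambda-2a=b(0,j)+\lambda+2$. Hence $e$ is $s$-periodic. Let $q$ be the number of indices with $e_j=-1$ in a period. Summing $e$ over a period gives
$$s-2q\equiv\lambda+2\pmod4 . \tag{10}$$

**The arcs.** *This step lists the moves between rows $j$ and $j+1$.* An upward step $(\Delta,1)$ changes $b$ by $e_j+2\Delta$, a downward step $(\Delta,-1)$ from row $j+1$ by $-e_j+2\Delta$. Requiring the change to be $1$ modulo $4$ gives the following.

* If $e_j=1$: upward $(0,1)$, downward $(\pm1,-1)$.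
* If $e_j=-1$: upward $(\pm1,1)$, downward $(0,-1)$.

In both cases, going up and then down across the same row boundary gives a walk of $2$ arcs with net displacement $(1,0)$, if the free sign is chosen as $+$. Call it an **excursion**.

**The walk.** *This step builds a walk from $(0,0)$ to $p=(a,s)$.* Going up from row $0$ to row $s$ takes $s$ arcs. Exactly $q$ of them are diagonal, each with a freely chosen horizontal sign.

* If $q\le a$: take all signs $+$, then make $a-q$ excursions. This reaches $(a,s)$ with
$$\ell=s+2a-2q . \tag{11}$$
* If $q>a$ and $q$ is odd: $a$ is odd too, so we can choose $q$ signs with sum $a$. Then $\ell=s$.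
* If $q>a$ and $q$ is even: choose signs with sum $a-1$, which is even and between $0$ and $q$, and make one excursion. Then $\ell=s+2$.

In all cases $\ell\le s+2a$.

**Subcase $(a,s)=(y,x)$.** Here $q\le s=x<y=a$, so (11) applies and $\ell=x+2y-2q$.

Suppose $\gamma=-\frac14$. Then $\lambda\equiv1$, and (10) reads $x-2q\equiv3\pmod4$. If $x\equiv3\pmod 4$, we use $\ell\le x+2y=L$. If $x\equiv1\pmod 4$, then $2q\equiv2\pmod 4$, so $q$ is odd and in particular $q\ge1$; thus $\ell\le x+2y-2=L$. Either way (P3) gives $\frac14\le\ell\theta\le L\theta$, which is (4). The two lines in the definition of $L$ come from this congruence.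

Suppose $\gamma\le-\frac34$. Then $\frac34\le\ell\theta\le(x+2y)\theta$, so $\theta\ge\frac3{4(x+2y)}$. Since $3L\ge3(x+2y-2)\ge x+2y$ (the last because $x+2y\ge3$), this is at least $\frac1{4L}$.

**Subcase $(a,s)=(x,y)$.** Here $\ell\le y+2x$ and $-\gamma\ge\frac14$, so $\theta\ge\frac1{4(y+2x)}$. As $x<y$ are both odd, $y\ge x+2$, hence $y+2x\le2y+x-2\le L$, and (4) holds.

*Example.* For $(3,5)$ with all $e_j=1$ and $p=(5,3)$, the walk goes up three steps and then makes five excursions: $3+10=13=L$ arcs.

## 8. Short walks when rows use consecutive colors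

Let $P=\{h,h+1\}$, $Q=\{h+2,h+3\}$ with $h\in\mathbb Z_4$. Then (9) forces $\lambda=2$. So $\gamma\equiv-\frac12\pmod 1$, and $\gamma<0$ gives $\gamma\le-\frac12$. The drop is at least twice the minimum of the previous case, so a walk of length $2y$ will do.

**Double steps.** *This step finds two-arc moves from row to row.* Call vertices of colors $h$ and $h+2$ **lower**. In each row the lower vertices are every second vertex. From a lower vertex both horizontal steps are arcs ($h\to h+1$ or $h+2\to h+3$). From a non-lower vertex in row $j$, every step to an adjacent lower vertex of row $j+1$ or $j-1$ is an arc ($h+1\to h+2$ or $h+3\to h$), because those rows use the other pair.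

So from a lower vertex $(i,j)$ and either $j'\in\{j-1,j+1\}$ there are two-arc walks to lower vertices of row $j'$, with these horizontal displacements:

* first kind, if the lower positions of row $j'$ have parity opposite to $i$: $\{1,-1\}$, by a horizontal step and then a vertical step;
* second kind, if they have the same parity as $i$: $\{-2,0,2\}$, by a horizontal step and then a diagonal step either way.

Whether a double step is of the first or second kind depends only on the rows $j$ and $j'$.

**The walk.** *This step reaches $u+p$ from a lower vertex $u$ in exactly $y$ double steps.* The vertex $u+p$ is also lower, since $b(u+p)=b(u)+2$. Choose a vertical itinerary of $y$ steps $\pm1$ with net height $s$; this is possible since $s\le y$ and $s\equiv y\pmod2$. Let $n_1$ of the double steps be of the first kind and $n_2=y-n_1$ of the second. The first kind contributes any integer congruent to $n_1$ modulo $2$ of absolute value at most $n_1$. The second contributes any even integer of absolute value at most $2n_2$. So the attainable total horizontal displacements are exactly the integers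 congruent to $n_1$ modulo $2$ of absolute value at most $n_1+2n_2$.

The displacement $a$ is one of them. For the size, $n_1+2n_2\ge n_1+n_2=y\ge a$. For the parity, the endpoint of any such walk and $u+p$ are lower vertices of the same row, so their horizontal positions have equal parity. Hence there is a walk from $u$ to $u+p$ with $\ell=2y$ arcs.

By (P3), $\frac12\le2y\,\theta$, so $\theta\ge\frac1{4y}\ge\frac1{4L}$, since $L\ge2y+x-2\ge y$.

So (4) holds in all cases, and $\rho=\frac14-\theta\le\frac14-\frac1{4L}=\frac{L-1}{4L}$. This proves Proposition C, and with (3) it proves **Theorem 1**. $\blacksquare$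

## 9. Cylinders and common factors

**Proof of Theorem 2.** The map $F=c/L$ with $c$ from (2) is $p$-periodic and satisfies $\|F(u)-F(v)\|\ge d_0/L$ on edges. Proposition C says that no larger separation is possible. Neither argument used $\gcd(x,y)=1$. $\blacksquare$

**Proof of Corollary 3.** All elements of $D$ are multiples of $g$, so there are no edges between different residue classes modulo $g$. On the class of $r$, the map $n\mapsto gn+r$ is an isomorphism from $G(\mathbb Z,\{x',y',y'-x',y'+x'\})$. So $G(\mathbb Z,D)$ is a disjoint union of $g$ copies of that graph, and the two graphs have $(k,d)$-colorings for the same pairs $(k,d)$, hence equal $\chi_c$. As $x',y'$ are coprime, they are not both even. If both are odd, apply Theorem 1; otherwise apply Proposition B. $\blacksquare$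

## 10. When a linear coloring is optimal

We prove Theorem 4. The maximum defining $\kappa(D)$ exists, because $\min_{r\in D}\|\tau r\|$ is continuous and $1$-periodic in $\tau$, and it is positive, as any irrational $\tau$ shows.

**An inequality that always holds.** *This step reduces the theorem to deciding when $\kappa(D)=d_0/L$.* Apply Proposition C to $F=\tau\pi\bmod1$ with an optimal $\tau$. It is $p$-periodic since $\pi(p)=0$, and by Lemma A its separation is $\kappa(D)$. So $\kappa(D)\le d_0/L=1/\chi_c(\mathbb Z,D)$, and $\chi_c(\mathbb Z,D)=1/\kappa(D)$ if and only if $\kappa(D)\ge d_0/L$.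

**The "if" part.** *This step exhibits the linear colorings.* It suffices to find a homomorphism $w:\mathbb Z\to\mathbb Z_L$ that changes by $\pm1,\pm2,\pm3$ along edges of $G(\mathbb Z,D)$. Indeed, put $\tau=d_0w(1)/L$, with $w(1)$ represented by an integer. For $r\in D$ we have $\tau r\equiv d_0w(r)/L\pmod1$ with $w(r)\in\{\pm1,\pm2,\pm3\}$, so $\|\tau r\|\ge d_0/L$ by the edge computation of Section 4. By Lemma A it is enough to give a homomorphism $w:\mathbb Z^2\to\mathbb Z_L$ with $w(p)=0$ that changes by $\pm1,\pm2,\pm3$ along edges of $K$; it descends to $\mathbb Z$ because $\ker\pi=\mathbb Zp$.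

* If $x\equiv3\pmod4$: $w(i,j)=j-2i$. Then $w(y,-x)=-(2y+x)=-L\equiv0$.
* If $x=1$: $w(i,j)=-j-2i$. Then $w(y,-1)=1-2y=-L\equiv0$.
* If $y=x+2$: when $x\equiv3\pmod4$, this is already covered. When $x\equiv1\pmod4$, $L=2y+x-2=y+2x$; take $w(i,j)=i-2j$. Then $w(y,-x)=y+2x=L\equiv0$.

In each case $w$ changes by $\pm1$ or $\pm2$ along grid edges and by $\pm1\pm2$ along diagonals.

**The "only if" part.** *This step reruns the proof of Proposition C for a linear map, where the base coloring is rigid.* If none of the three conditions holds, then $x\equiv1\pmod4$, $x\ge5$ and $y\ge x+4$. Suppose that nevertheless $\rho:=\kappa(D)=\frac{L-1}{4L}$. Since $L>5$, $\rho>\frac15$, and $\theta=\frac14-\rho=\frac1{4L}$ exactly. Run the proof of Proposition C with $F=\tau\pi\bmod1$, $\tau$ optimal. Now $\delta(u,v)$ depends only on $v-u$, and so does $t(u,v)=\lfloor\delta(u,v)/\rho\rfloor$. Hence $b$ is affine: $b(i,j)=b(0,0)+iA+jB$ with $A,B\in\mathbb Z_4$. It stays affine under the symmetries used in the normalization. We go through the cases.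

* *Opposite colors, $(a,s)=(y,x)$.* Here $e_j$ is constant, so $q\in\{0,x\}$. If $\gamma=-\frac14$, then (10) forces $q$ to be odd, as in Section 7, so $q=x$, and (11) gives $\ell=2y-x$. Hence $\theta\ge\frac1{4(2y-x)}>\frac1{4L}$, because $2y-x<2y+x-2=L$ for $x>1$. If $\gamma\le-\frac34$, then $\theta\ge\frac3{4(x+2y)}>\frac1{4L}$, because $3(x+2y-2)>x+2y$.
* *Opposite colors, $(a,s)=(x,y)$.* Here $\theta\ge\frac1{4(y+2x)}>\frac1{4L}$, because $y>x+2$ gives $y+2x<2y+x-2=L$.
* *Consecutive colors.* Here $\theta\ge\frac1{4y}>\frac1{4L}$, because $L=2y+x-2>y$.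

Each contradicts $\theta=\frac1{4L}$. So $\kappa(D)<\frac{L-1}{4L}=1/\chi_c(\mathbb Z,D)$. $\blacksquare$

For $(5,9)$ this agrees with the computation in Section 3: separation $5/21$ is out of reach for linear maps, while the bent coloring of Section 4 attains it.
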